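# Constants can destroy a finite basis: the pointed group $(S_3,a)$ and its relatives

## 1. The guess that constants do no harm

Take a finite group $G$ and ask whether finitely many implications between equations suffice to describe all the implications that hold in $G$. Ol'shanskii's theorem answers this: it is so if and only if every nilpotent subgroup of $G$ is abelian. Now name finitely many elements of $G$ by constant symbols, and allow these symbols in the equations. Can naming elements spoil a group that was good before?

The first guess is **no**. Ol'shanskii's obstruction sits in nonabelian nilpotent subgroups, and naming elements creates no new subgroups. Also, it is a known result that every finite *abelian* group stays good, whichever elements are named. We shall test the guess on small cases, watch it survive two of them, and see it fail on the third: $S_3$ with a named element of order $3$. Here are the precise terms.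

**Definition (pointed group).** A *pointed group* $(G,c_1,\dots,c_r)$ is a group $G$ with finitely many distinguished elements, regarded as an algebra in the signature of groups enriched by $r$ constants (nullary operations). Its *group reduct* is $G$ with the constants forgotten. A *pointed subgroup* is a subgroup containing all constants; the pointed subgroup generated by given elements always contains the constants. A *pointed homomorphism* is a group homomorphism that maps each constant to the corresponding constant.

For example, let $a\in S_3$ have order $3$. The pointed subgroups of $(S_3,a)$ are $\langle a\rangle$ and $S_3$. A pointed homomorphism $(S_3,a)\to(S_3,a)$ fixes $a$, so its kernel does not contain $\langle a\rangle$. The kernel is therefore trivial, and the map is an automorphism fixing $a$; there are three of these, the conjugations by powers of $a$.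

**Definition (quasi-identity, quasivariety).** A *quasi-identity* is a universally quantified formula
$$u_1=w_1\wedge\dots\wedge u_l=w_l\ \longrightarrow\ u=w ,\qquad l\ge 0,$$
where the $u_i,w_i,u,w$ are terms; for a pointed group the terms may contain the constants. With $l=0$ it is an identity. The *quasivariety generated by* an algebra $\mathbf G$ is the class of all algebras (of the same signature) that satisfy every quasi-identity true in $\mathbf G$. The algebra $\mathbf G$ *has a finite basis of quasi-identities* if this class is axiomatizable by finitely many quasi-identities.

For example, in $(S_3,a)$ the quasi-identity $x^2=1\wedge xa=ax\to x=1$ is true, since the centralizer of $a$ is $\langle a\rangle$, which has no element of order $2$. The trivial pointed group satisfies every quasi-identity.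

We use two textbook facts.

**Fact 1.** For a finite algebra $\mathbf G$, the quasivariety generated by $\mathbf G$ consists of the algebras isomorphic to subalgebras of direct powers of $\mathbf G$ (the empty power is the trivial algebra). For pointed groups: $\mathbf H$ belongs to it if and only if for each $1\ne h\in \mathbf H$ there is a pointed homomorphism $\varphi:\mathbf H\to\mathbf G$ with $\varphi(h)\ne 1$.

**Fact 2.** A quasi-identity involves finitely many variables, so an algebra lies in a quasivariety as soon as all its finitely generated subalgebras do.

**The question.** Does there exist a finite pointed group that has no finite basis of quasi-identities, although all nilpotent subgroups of its group reduct are abelian?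

The question is taken from "Rapid Communication" (https://repository.enu.kz/bitstream/handle/enu/20317/Note-on-quasivarieties-generated-by-finite-pointed-abelian-groupsOpen-Mathematics.pdf?isAllowed=y&sequence=1). The two known results it starts from are the ones quoted above.

## 2. Two cases where the guess survives: $(C_3,a)$ and $(S_3,b)$

**The pointed group $(C_3,a)$, with $a$ a generator.** Consider the group axioms together with
$$x^3=1,\qquad xy=yx,\qquad a=1\to x=1 .$$
All hold in $(C_3,a)$. Conversely, let $(H,c)$ satisfy them and be nontrivial. Then $H$ is an $\mathbb F_3$-vector space and $c\ne0$. A pointed homomorphism to $(C_3,a)$ is a linear functional $f$ with $f(c)=1$. So Fact 1 reduces the matter to linear algebra.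

**Lemma 1.** Let $W$ be a vector space over a field and let $c,v\in W$ be nonzero. There is a linear functional $f$ on $W$ with $f(c)=1$ and $f(v)\ne0$.

*Proof.* If $v=\lambda c$, then $\lambda\ne0$, and any $f$ with $f(c)=1$ has $f(v)=\lambda\neq0$. If $v$ and $c$ are linearly independent, extend them to a basis and prescribe $f(c)=f(v)=1$. $\square$

So the displayed list is a finite basis for $(C_3,a)$.

**Homomorphisms to $S_3$.** For the nonabelian cases fix an involution $b\in S_3$; it inverts $a$. For $\varepsilon=\pm1$ write $b^{[\varepsilon]}=1$ if $\varepsilon=1$ and $b^{[\varepsilon]}=b$ if $\varepsilon=-1$. Then $\varepsilon\mapsto b^{[\varepsilon]}$ is a homomorphism $\{\pm1\}\to\langle b\rangle$, and $b^{[\varepsilon]}$ conjugates $a$ to $a^{\varepsilon}$.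

Let $T$ be a finite elementary abelian $2$-group, and put $\hat T=\operatorname{Hom}(T,\{\pm1\})$. Suppose $T$ acts linearly on a finite-dimensional $\mathbb F_3$-space $V$. The elements of $T$ act by commuting maps that are roots of $X^2-1=(X-1)(X+1)$, with distinct roots in $\mathbb F_3$, so they are simultaneously diagonalizable:
$$V=\bigoplus_{\chi\in\hat T}V_\chi,\qquad V_\chi=\{v: t\cdot v=\chi(t)v\ \text{for all } t\in T\}.$$
We write $v_\chi$ for the component of $v\in V$ in $V_\chi$. In $V\rtimes T$ we write elements as $vt$, with $tvt^{-1}=t\cdot v$, and use additive notation inside $V$.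

**Lemma 2.** For $\chi\in\hat T$ and a linear functional $f:V_\chi\to\mathbb F_3$, the map
$$\varphi_{\chi,f}(vt)=a^{f(v_\chi)}\,b^{[\chi(t)]}$$
is a homomorphism $V\rtimes T\to S_3$.

*Proof.* We have $vt\cdot v't'=(v+t\cdot v')\,tt'$, and the $\chi$-component of $v+t\cdot v'$ is $v_\chi+\chi(t)v'_\chi$. So the product is mapped to $a^{f(v_\chi)+\chi(t)f(v'_\chi)}b^{[\chi(tt')]}$. On the other side,
$$a^{f(v_\chi)}b^{[\chi(t)]}a^{f(v'_\chi)}b^{[\chi(t')]}=a^{f(v_\chi)}a^{\chi(t)f(v'_\chi)}b^{[\chi(t)]}b^{[\chi(t')]},$$
which is the same element. $\square$

**Lemma 3.** Let $H$ be a finitely generated group in the quasivariety generated by the group $S_3$. Then $H$ is finite, and $H=V\rtimes T$, where $V$ is a normal elementary abelian Sylow $3$-subgroup and $T$ is any Sylow $2$-subgroup, which is elementary abelian.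

*Proof.* By Fact 1, $H\le S_3^I$ for some set $I$. If $H$ has $k$ generators, each coordinate $i\in I$ gives a $k$-tuple of elements of $S_3$. Coordinates with the same tuple agree on all of $H$, and there are at most $6^k$ tuples. So $H$ embeds in $S_3^m$ with $m\le 6^k$, and $H$ is finite. Put $V=H\cap\langle a\rangle^m$. It is normal in $H$ and elementary abelian of exponent dividing $3$, and $H/V$ embeds in $S_3^m/\langle a\rangle^m\cong(\mathbb Z/2)^m$. So $V$ is a Sylow $3$-subgroup, any Sylow $2$-subgroup $T$ is a complement to it, and $T\cong H/V$. $\square$

**The pointed group $(S_3,b)$.** More generally, let $(S_3,c_1,\dots,c_r)$ have constants that generate a subgroup of order $2$. After an automorphism, every $c_i$ is $1$ or $b$, and not all are $1$.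

**Proposition 1.** Such a pointed group has a finite basis of quasi-identities.

*Proof.* The proper subgroups of $S_3$ have order at most $3$, and $S_3$ is not nilpotent, so its nilpotent subgroups are abelian. By Ol'shanskii's theorem the group $S_3$ has a finite basis. Let $s$ be a constant symbol with value $b$. Take such a basis for the group $S_3$; those of the identities $c_i=1$, $c_i=s$ that hold; and
$$s^2=1,\qquad s=1\to x=1,\qquad x^3=1\wedge xs=sx\to x=1 .$$
These hold in our pointed group: the premise $s=1$ is false, and the centralizer of $b$ is $\{1,b\}$, whose only element with $x^3=1$ is $1$.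

Conversely, let $H$ satisfy them. By Fact 2 we may assume that $H$ is finitely generated, and we may assume that it is nontrivial. There are finitely many constants, so $H$ is finitely generated as a group. As a group it lies in the quasivariety generated by $S_3$, and Lemma 3 gives $H=V\rtimes T$. Since $s^2=1$, we may choose $T\ni s$; and $s\ne1$ because $H$ is nontrivial. If $V_\chi\ne0$, then $\chi(s)=-1$, since otherwise a nonzero element $x$ of $V_\chi$ commutes with $s$ and has $x^3=1$.

Let $1\ne h=vt$. If $v_\chi\ne0$ for some $\chi$, pick a functional $f$ on $V_\chi$ with $f(v_\chi)\ne0$. Then $\varphi_{\chi,f}$ maps $s$ to $b^{[\chi(s)]}=b$, and $\varphi_{\chi,f}(h)\ne1$. If $v=0$, then $t\ne1$. Pick $\chi\in\hat T$ with $\chi(s)=\chi(t)=-1$; this is possible if $t=s$, and also if $t\ne s$, since then $s,t$ are linearly independent in the $\mathbb F_2$-space $T$. The map $\varphi_{\chi,0}$ sends $s$ to $b$ and $h$ to $b\neq1$. In both cases the map is pointed, because every constant of $H$ is $1$ or $s$. By Fact 1, $H$ lies in the quasivariety. $\square$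

So naming an involution does no harm. The whole effect of the constant was captured by one extra variable $x$: no element of order $3$ commutes with $s$.

## 3. $(S_3,a)$: the characters that the constant must contain

Let us run the same plan for the constant $a$ of order $3$. Let $(H,c)$ be finite, $H$ in the quasivariety generated by the group $S_3$, and $c$ of order $3$. By Lemma 3, $H=V\rtimes T$ and $c\in V$. When do the pointed homomorphisms to $(S_3,a)$ separate the elements of $V$ from $0$?

Let $\varphi:H\to S_3$ be a homomorphism with $\varphi(c)=a$. Then $\varphi(V)$ is a $3$-subgroup containing $a$, so $\varphi(V)=\langle a\rangle$. The group $T$ acts on $\langle a\rangle$, by conjugation through $\varphi$, by some character $\rho\in\hat T$. If $w\in V_\chi$ and $\varphi(w)\ne1$, then $\varphi(w)^{\chi(t)}=\varphi(twt^{-1})=\varphi(w)^{\rho(t)}$ for all $t\in T$, hence $\chi=\rho$. So $\varphi$ kills every $V_\chi$ with $\chi\ne\rho$, and $\varphi(c_\rho)=\varphi(c)\neq1$ forces $c_\rho\ne0$. Conversely, if $c_\chi\ne0$ and $v_\chi\ne0$, then Lemma 1 gives $f$ with $f(c_\chi)=1$ and $f(v_\chi)\ne0$, and $\varphi_{\chi,f}$ is pointed and does not kill $v$. Therefore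
$$\text{all } v\ne0 \text{ in } V \text{ are separated from } 0\iff \text{every }\chi\text{ with }V_\chi\ne0\text{ has }c_\chi\ne0. \tag{1}$$

So the list must say: no character that occurs in $V$ is missing from $c$. Let us try to say it for the trivial character. The component of $c$ in $V_1$ vanishes exactly when $\sum_{t\in T}t\cdot c=0$. This suggests, for $k\geq 1$, the quasi-identity $\alpha_k$ in the variables $x,t_1,\dots,t_k$:
$$x^3=1\ \wedge\ \bigwedge_i t_i^2=1\ \wedge\ \bigwedge_{i,j} t_it_j=t_jt_i\ \wedge\ \bigwedge_i xt_i=t_ix\ \wedge\ \prod_{S\subseteq\{1,\dots,k\}}t_S\,a\,t_S^{-1}=1\ \longrightarrow\ x=1,$$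
where $t_S=\prod_{i\in S}t_i$ and the factors are taken in a fixed order. Each $\alpha_k$ holds in $(S_3,a)$: if the premises hold and $x\ne1$, then $x$ generates $\langle a\rangle$, so each $t_i$ lies in the centralizer $\langle a\rangle$; from $t_i^2=1$ we get $t_i=1$, and the last premise says $a^{2^k}=1$, which is false.

Now test how many $\alpha_k$ are needed.

For $T=\mathbb Z/2$, take $V=\mathbb F_3v_1\oplus\mathbb F_3v_\chi$ with $\chi\ne1$, and $c=v_\chi$. This is $C_3\times S_3$ with the constant $(1,a)$. The trivial character is missing from $c$, and $\alpha_1$ detects it: take $x=v_1$ and $t_1$ the generator of $T$, for which $c+t_1\cdot c=0$.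

For $T=(\mathbb Z/2)^2$ with nontrivial characters $\chi_1,\chi_2,\chi_3$, let $V$ have basis $v_1,v_{\chi_1},v_{\chi_2},v_{\chi_3}$ and let $c=v_{\chi_1}+v_{\chi_2}+v_{\chi_3}$. Again the trivial character is missing. But $\alpha_1$ holds here. An element of $H$ acts on $V$ as its image $t$ in $T$ does, so the premise $c+t\cdot c=0$ would need $\chi_1(t)=\chi_2(t)=\chi_3(t)=-1$, which is impossible because $\chi_1\chi_2\chi_3=1$. Only $\alpha_2$ detects the defect.

This is the exact point where the plan of Section 2 stops. For $(S_3,b)$ the defect could be seen by one element. Here the defect "$\chi$ occurs in $V$ but not in $c$" depends on all of $T$. If we see only a proper subgroup $T'<T$, several characters of $T$ restrict to the same character of $T'$, and the missing one hides behind one that is present in $c$. We now turn this obstacle into a proof that *no* finite list works. For that we must control every quasi-identity in few variables, not only the $\alpha_k$.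

## 4. Bounded subgroups that are good inside a group that is bad

**Criterion.** Let $\mathbf G$ be a finite pointed group. Suppose that for every $n\ge1$ there is a finite pointed group $\mathbf H_n$ such that:

(i) some $m\ne1$ in $\mathbf H_n$ satisfies $\varphi(m)=1$ for every pointed homomorphism $\varphi:\mathbf H_n\to\mathbf G$;

(ii) if $\mathbf K\le\mathbf H_n$ is generated by the constants and $n$ elements, then for every $1\ne h\in\mathbf K$ there is a pointed homomorphism $\varphi:\mathbf K\to\mathbf G$ with $\varphi(h)\ne1$.

Then $\mathbf G$ has no finite basis of quasi-identities.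

*Proof.* Suppose that the quasivariety generated by $\mathbf G$ is axiomatized by finitely many quasi-identities. They hold in $\mathbf G$. Choose $n\ge1$ so that each of them involves at most $n$ variables.

**Step 1: $\mathbf H_n$ satisfies the supposed basis, by (ii).** Suppose that, for one quasi-identity in the basis, the premises hold in $\mathbf H_n$ under some values of the variables, but the conclusion $u=w$ fails. The values, padded by $1$'s to $n$ elements, and the constants generate a $\mathbf K$ as in (ii). The element $h=uw^{-1}$ lies in $\mathbf K$ and is not $1$. Take $\varphi:\mathbf K\to\mathbf G$ with $\varphi(h)\ne1$. Since $\varphi$ commutes with all terms, including those with constants, the $\varphi$-images of the values satisfy the premises in $\mathbf G$ but not the conclusion. This contradicts the truth of the quasi-identity in $\mathbf G$. Hence $\mathbf H_n$ lies in the quasivariety generated by $\mathbf G$.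

**Step 2: $\mathbf H_n$ violates a quasi-identity of $\mathbf G$, by (i).** Take a variable $x_h$ for each $h\in\mathbf H_n$ and consider
$$\bigwedge_{h,h'}x_hx_{h'}=x_{hh'}\ \wedge\ \bigwedge_i x_{c_i^{\mathbf H_n}}=c_i\ \longrightarrow\ x_m=1 .$$
It is a finite formula because $\mathbf H_n$ is finite. The assignments in $\mathbf G$ that satisfy the premises are exactly the pointed homomorphisms $\mathbf H_n\to\mathbf G$, so by (i) the quasi-identity holds in $\mathbf G$. It fails in $\mathbf H_n$ under $x_h\mapsto h$. So $\mathbf H_n$ does not lie in the quasivariety, contrary to Step 1. $\square$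

## 5. The pointed group $(S_3,a)$ has no finite basis

**Theorem 1.** Let $a\in S_3$ have order $3$. The pointed group $(S_3,a)$ has no finite basis of quasi-identities, and all nilpotent subgroups of $S_3$ are abelian.

So the answer to the question is yes, and the guess of Section 1 is wrong.

*Proof.* The second claim was checked in the proof of Proposition 1. For the first we verify the Criterion. Fix $n\ge1$.

**Step 1: the group, with one character missing from the constant.** Let $N=n+1$ and $T=(\mathbb Z/2)^N$. Let $V$ be the $\mathbb F_3$-space with basis $\{v_\chi:\chi\in\hat T\}$ and action $t\cdot v_\chi=\chi(t)v_\chi$. Put $H=V\rtimes T$, with the constant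
$$c=\sum_{\chi\ne1}v_\chi\in V .$$

**Step 2: condition (i), with $m=v_1$.** Here $1$ is the trivial character. Let $\varphi:H\to S_3$ be a homomorphism with $\varphi(c)=a$, and suppose $\varphi(v_1)\ne1$. The order of $\varphi(v_1)$ is $3$, so $\varphi(v_1)$ generates $\langle a\rangle$. The element $v_1$ is central in $H$, because $V$ is abelian and $T$ fixes $v_1$. Hence $\varphi(H)\le C_{S_3}(a)=\langle a\rangle$. Since $T$ is a $2$-group, $\varphi(T)=1$, so $\varphi$ kills all commutators $[t,v]=tvt^{-1}v^{-1}$. For $\chi\ne1$ pick $t$ with $\chi(t)=-1$; in additive notation $[t,v_\chi]=-2v_\chi=v_\chi$. So $\varphi(v_\chi)=1$ for all $\chi\ne1$, and $\varphi(c)=1\ne a$, a contradiction.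

**Step 3: under few generators the missing character hides.** Let $K$ be generated by $c$ and $n$ elements, and let $T'$ be its image in $T=H/V$. As $c\in V$, the group $T'$ is generated by $n<N$ elements, so $T'\ne T$; and $K\le VT'$. It suffices to separate every nontrivial element of $VT'$ from $1$ by a pointed homomorphism $VT'\to S_3$, since we can restrict it to $K$.

Decompose $V$ under $T'$ as $V=\bigoplus_{\psi\in\hat{T'}}V_\psi$, where $V_\psi$ is spanned by the $v_\chi$ with $\chi|_{T'}=\psi$. The restriction map $\hat T\to\hat{T'}$ is onto, because the subspace $T'$ of the $\mathbb F_2$-space $T$ has a complement. So each $\psi$ has exactly $|T/T'|\ge2$ extensions to $T$. At least one of them is nontrivial, and $c_\psi$ is the sum of the $v_\chi$ over the nontrivial extensions $\chi$ of $\psi$. Hence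
$$c_\psi\ne0\quad\text{for every }\psi\in\hat{T'}.$$

**Step 4: condition (ii).** By Lemma 2, applied to $T'$ acting on $V$, for each $\psi\in\hat{T'}$ and each functional $f$ on $V_\psi$ with $f(c_\psi)=1$ the map $\varphi_{\psi,f}(vt)=a^{f(v_\psi)}b^{[\psi(t)]}$ is a homomorphism $VT'\to S_3$ with $c\mapsto a$. Let $1\ne h=vt\in VT'$.

If $v\ne0$, choose $\psi$ with $v_\psi\ne0$. As $c_\psi\ne0$, Lemma 1 gives $f$ with $f(c_\psi)=1$ and $f(v_\psi)\ne0$. Then $\varphi_{\psi,f}(h)=a^{f(v_\psi)}b^{[\psi(t)]}\ne1$.

If $v=0$, then $t\ne1$. Choose $\psi\in\hat{T'}$ with $\psi(t)=-1$ and any $f$ with $f(c_\psi)=1$. Then $\varphi_{\psi,f}(h)=b\ne1$.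

By the Criterion, $(S_3,a)$ has no finite basis of quasi-identities. $\square$

The quasi-identities of Section 3 fit in here. In $H$ the quasi-identity $\alpha_N$ fails: take $x=v_1$ and $t_1,\dots,t_N$ a basis of $T$. The sum $\sum_{t\in T}t\cdot c=\sum_{\chi\ne1}\bigl(\sum_{t}\chi(t)\bigr)v_\chi$ is $0$. But, by (ii) and Step 1 of the proof of the Criterion, all quasi-identities of $(S_3,a)$ in at most $n=N-1$ variables hold in $H$.

## 6. What must change for a general group

The next aim is the following statement.

**Theorem 2.** Let $G$ be a finite group with an abelian Sylow $p$-subgroup $P$ such that $N_G(P)\ne C_G(P)$. Let $c_1,\dots,c_r$ generate $P$. Then $(G,c_1,\dots,c_r)$ has no finite basis of quasi-identities.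

For $G=S_3$ and $P=\langle a\rangle$ we have $N_G(P)=S_3\ne\langle a\rangle=C_G(P)$. The plan is to pick an element $y$ normalizing but not centralizing $P$. The group $T$ acts on copies of $P$ through homomorphisms $\theta:T\to\langle y\rangle$, in the place of the characters. The constants run diagonally through the product $D$ of the copies, and next to $D$ stands a module $M$ that the constants miss. Three features of Section 5 need repair, as examples show.

*A trivial $M$ need not be foreign to $D$.* Take $G=S_3\times\langle z\rangle$ with $z$ of order $3$, $P=\langle a,z\rangle$ and $y=b$. Copy Section 5 literally: $T=(\mathbb Z/2)^N$, $D$ the product of copies $P_\theta$ over $\theta\ne1$, and $M=\langle z\rangle$ with trivial action. Then, for any $\theta\ne1$, the map sending an element of $(D\times M)\rtimes T$ with components $(v_\theta)_\theta$, $m$, $t$ to $v_\theta\,m\,\theta(t)\in G$ is a homomorphism, because $y$ centralizes $z$. It is pointed, as the constants have no $M$-component, and it does not kill $M$. So $M$ must carry a nontrivial action, through some fixed $\theta_0$, and we must keep $M$ out of all $T$-composition factors of $D$.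

*Dropping only $\theta_0$ from the product is not enough.* Let $P=\mathbb F_7^2$, $y=\operatorname{diag}(2,4)$, which has order $3$, and $G=P\rtimes\langle y\rangle$. Let $M=\mathbb F_7e_1$ with $T$ acting through $\theta_0$. If $\theta_0(t)=y^j$, then in the copy of $P$ on which $T$ acts through $2\theta_0$ (meaning $t\mapsto\theta_0(t)^2$) the element $t$ acts on $e_2$ by $4^{2j}=2^{4j}=2^j$. So this copy contains a module isomorphic to $M$. Sending $e_1\in M$ to $e_2$ and using this copy gives a pointed homomorphism that does not kill $M$, exactly as before. We shall drop the whole line through $\theta_0$, taken modulo $q$.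

*An elementary abelian $T$ need not act.* In $G=C_3\rtimes C_4$, with $y$ a generator of $C_4$ inverting $P=C_3$, every homomorphism from an elementary abelian $2$-group to $\langle y\rangle$ has image in $\langle y^2\rangle$, which centralizes $P$. So we take $T=(\mathbb Z/q^k)^N$ with $q^k=|y|$.

## 7. Proof of Theorem 2

**Step 1: choose $y$ and $U$.** We want an element of prime-power order, prime to $p$, acting nontrivially on $P$, and an irreducible piece of $P$ on which it acts nontrivially.

Since $P$ is abelian, $P\le C_G(P)$; since $P$ is Sylow, $N_G(P)/C_G(P)$ is a nontrivial group of order prime to $p$. Let $q$ be a prime dividing its order, so $q\ne p$. Take $g\in N_G(P)$ whose image in $N_G(P)/C_G(P)$ has order $q$, and let $y$ be the $q$-part of $g$. The $q'$-part of $g$ has an image of order dividing $q$ and prime to $q$, hence trivial; so $y$ has the same image as $g$. Therefore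
$$y\in N_G(P),\quad |y|=q^k\ (k\ge1),\quad y\notin C_G(P),\quad y^q\in C_G(P),\quad P\langle y\rangle=P\rtimes\langle y\rangle,$$
the last since $P\cap\langle y\rangle=1$ by orders.

By coprime action, $P=C_P(y)\times[P,y]$ (Gorenstein, *Finite Groups*, Thm 5.2.3). For abelian $P$ this can be seen directly. Write $P$ additively, let $\sigma$ be the action of $y$, so $\sigma^q=1$, and put $\varepsilon=1+\sigma+\dots+\sigma^{q-1}$. Multiplication by $q$ is invertible on $P$. For $x\in P$ the element $\frac1q\varepsilon x$ is fixed by $\sigma$, and $x-\frac1q\varepsilon x=\frac1q\sum_i(1-\sigma^i)x$ lies in $(1-\sigma)P=[P,y]$. If $x=(1-\sigma)z$ is fixed by $\sigma$, then $qx=\varepsilon x=\varepsilon(1-\sigma)z=(1-\sigma^q)z=0$, so $x=0$.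

As $y\notin C_G(P)$, we have $[P,y]\ne1$. An element of order $p$ in $[P,y]$ is not in $C_P(y)$. So $y$ acts nontrivially on $\Omega_1(P)=\{x\in P:x^p=1\}$. This is an $\mathbb F_p\langle y\rangle$-module on which $\langle y\rangle$ acts through a group of order $q\ne p$. By Maschke's theorem it is a direct sum of irreducible submodules, and on one of them, call it $U$, the element $y$ acts nontrivially. Since $y^q$ acts trivially and $q$ is prime, $y$ acts on $U$ with order exactly $q$.

**Step 2: the group $T$ and its homomorphisms to $\langle y\rangle$.** Fix $n\ge1$, and put $N=n+2$, $R=\mathbb Z/q^k$, $T=R^N$. Identify $\operatorname{Hom}(T,\langle y\rangle)$ with $R^N$, written additively: $\theta\in R^N$ is the homomorphism $t\mapsto y^{\sum_i\theta_it_i}$. Let $\bar\theta\in\mathbb F_q^N$ be the reduction of $\theta$ mod $q$; as a map it is the composition $T\to\langle y\rangle\to\langle y\rangle/\langle y^q\rangle\cong\mathbb F_q$. Fix $\theta_0$ with $\bar\theta_0\ne0$ and put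
$$\Theta=\{\theta:\ \bar\theta\notin\mathbb F_q\bar\theta_0\}.$$

**Step 3: there is room to change $\theta$ without being noticed by $n$ elements.** This replaces "each $\psi$ has a second extension" of Section 5.

(∗) *For any $t_1,\dots,t_n\in T$ there is $\eta\in\operatorname{Hom}(T,\langle y\rangle)$ that is trivial on all $t_i$ and has $\bar\eta\notin\mathbb F_q\bar\theta_0$.*

Let $A$ be the $n\times N$ matrix over $R$ with rows $t_1,\dots,t_n$. The $\eta$ that are trivial on all $t_i$ are the column vectors with $A\eta=0$. Lift $A$ to an integer matrix and write the lift in Smith form $SDQ$ (in this step $D$ is a matrix), with $S\in GL_n(\mathbb Z)$, $Q\in GL_N(\mathbb Z)$ and $D$ diagonal of size $n\times N$. Columns $n+1$ and $n+2$ of $D$ are zero, so $SDQ$ annihilates $Q^{-1}e_{n+1}$ and $Q^{-1}e_{n+2}$. Their reductions to $R^N$ lie in the kernel of $A$. Modulo $q$ they are linearly independent, because $Q^{-1}$ is invertible modulo $q$. So they cannot both reduce into the line $\mathbb F_q\bar\theta_0$, and one of them is the required $\eta$.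

(∗∗) *$\Theta\ne\varnothing$, and for each $1\ne t\in T$ there is $\theta\in\Theta$ with $\theta(t)\ne1$.*

The first part follows from (∗), since the $\eta$ found there lies in $\Theta$. For the second, some coordinate of $t$ is nonzero in $R$, so some $\theta\in\operatorname{Hom}(T,\langle y\rangle)$ has $\theta(t)\ne1$. If $\theta\notin\Theta$, then $\bar\theta\in\mathbb F_q\bar\theta_0$. Use (∗) with $t_1=\dots=t_n=t$ to get $\eta$. Then $\bar\theta+\bar\eta\notin\mathbb F_q\bar\theta_0$, so $\theta+\eta\in\Theta$, and $(\theta+\eta)(t)=\theta(t)\ne1$.

**Step 4: the group $H$.** For $\theta\in\operatorname{Hom}(T,\langle y\rangle)$ let $P_\theta$ be the group $P$ on which $t\in T$ acts as conjugation by $\theta(t)$. Let $M$ be $U$ with $T$ acting through $\theta_0$. Put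
$$D=\prod_{\theta\in\Theta}P_\theta,\qquad V=D\times M,\qquad H=V\rtimes T .$$
Let $\delta:P\to D$, $\delta(x)=(x)_{\theta\in\Theta}$, be the diagonal embedding, and let the constants of $H$ be $\delta(c_1),\dots,\delta(c_r)$. They have trivial $M$-component. Note that $V$ is an abelian $p$-group. By a $T$-module we mean an abelian group with an action of $T$.

**Step 5: $M$ is irreducible and is not isomorphic to any $T$-composition factor of $D$.** Some coordinate of $\theta_0$ is prime to $q$ since $\bar\theta_0\ne0$, so $\theta_0$ maps $T$ onto $\langle y\rangle$. As $U$ is irreducible under $\langle y\rangle$, $M$ is an irreducible $T$-module. As $y$ acts on $U$ with order exactly $q$, the kernel of $T$ on $M$ is $\{t:\theta_0(t)\in\langle y^q\rangle\}=\ker\bar\theta_0$, a subgroup of index $q$.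

By the Jordan–Hölder theorem each composition factor of $D$ is a composition factor of some $P_\theta$ with $\theta\in\Theta$. On it $T$ acts through $\theta$, and $y^q$ acts trivially because it centralizes $P$. So $T$ acts through $\bar\theta:T\to\mathbb F_q$, whose image has order $1$ or $q$, and the kernel of the action is $T$ or $\ker\bar\theta$. If the factor were isomorphic to $M$, the kernel would be $\ker\bar\theta_0\ne T$, so $\ker\bar\theta=\ker\bar\theta_0$. Two nonzero homomorphisms $T\to\mathbb F_q$ with the same kernel $L$ both factor through $T/L\cong\mathbb Z/q$, so they are proportional. This gives $\bar\theta\in\mathbb F_q\bar\theta_0$, contrary to $\theta\in\Theta$.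

**Step 6: condition (i), with any $1\ne m\in M$.** Let $\varphi:H\to G$ be a pointed homomorphism. The homomorphism $\varphi\circ\delta:P\to G$ fixes the generators $c_i$ of $P$, so $\varphi(\delta(x))=x$ for all $x\in P$. The group $\varphi(V)$ is a $p$-subgroup of $G$ containing the Sylow subgroup $P$, so $\varphi(V)=P$. Moreover
$$P=\varphi(\delta(P))\le\varphi(D)\le\varphi(V)=P,\qquad\text{so}\quad\varphi(D)=P .$$
Since $T$ normalizes $V$, the group $\varphi(T)$ normalizes $\varphi(V)=P$. Let $t\in T$ act on $P$ as conjugation by $\varphi(t)$; then $\varphi|_V:V\to P$ is $T$-equivariant.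

Suppose $\varphi(M)\ne1$. As $M$ is irreducible, $\varphi|_M$ is injective, and $\varphi(M)\cong M$ is a $T$-submodule of $P=\varphi(D)$, which is a quotient of the $T$-module $D$. So $M$ is isomorphic to a composition factor of $D$, contrary to Step 5. Hence $\varphi(M)=1$.

Note that $P$ was not assumed normal in $G$, and nothing is claimed about $C_G(P)$. It is the Sylow property that forces $\varphi(V)$ into $P$.

**Step 7: condition (ii).** Let $K$ be generated by the constants and $n$ elements, and let $T'$ be its image in $T=H/V$. The constants lie in $V$, so $T'$ is generated by $n$ elements, and $K\le VT'$. It suffices to separate each $1\ne h\in VT'$ from $1$ by a pointed homomorphism from $VT'$. Write $h=vt$ with $v=((v_\theta)_{\theta\in\Theta},m)$ and $t\in T'$.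

For $\theta\in\Theta$ let
$$\pi_\theta(v't')=v'_\theta\,\theta(t')\qquad(v'\in V,\ t'\in T').$$
It is a homomorphism $VT'\to P\rtimes\langle y\rangle\le G$. Indeed $v't'v''t''=v'(t'\cdot v'')\,t't''$ is sent to
$$v'_\theta\cdot\theta(t')v''_\theta\theta(t')^{-1}\cdot\theta(t')\theta(t'')=v'_\theta\theta(t')\cdot v''_\theta\theta(t'').$$
It is pointed: $\delta(c_i)\mapsto c_i$. There are three cases.

*Some $v_\theta\ne1$.* Then $\pi_\theta(h)=v_\theta\theta(t)\ne1$, because $P\cap\langle y\rangle=1$.

*All $v_\theta=1$ and $m\ne1$.* Apply (∗) to $n$ generators of $T'$ to get $\eta$ that is trivial on $T'$ with $\bar\eta\notin\mathbb F_q\bar\theta_0$, and put $\theta_1=\theta_0+\eta$. Then $\bar\theta_1\notin\mathbb F_q\bar\theta_0$, so $\theta_1\in\Theta$, and $\theta_1|_{T'}=\theta_0|_{T'}$. Hence the inclusion $M=U\hookrightarrow P_{\theta_1}$ is $T'$-equivariant: to $T'$, the foreign module $M$ looks like a part of $D$. As $P$ is abelian, $v'\mapsto v'_{\theta_1}m'$, with $m'$ the $M$-component of $v'$, is a $T'$-equivariant homomorphism $V\to P_{\theta_1}$. By the computation above, with $v'_{\theta_1}m'$ in place of $v'_\theta$, the map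
$$v't'\mapsto v'_{\theta_1}\,m'\,\theta_1(t')$$
is a homomorphism $VT'\to P\rtimes\langle y\rangle$. It is pointed because the constants have trivial $M$-component. It sends $h$ to $m\,\theta_1(t)\ne1$, since $1\neq m\in P$ and $P\cap\langle y\rangle=1$.

*$v=1$.* Then $t\ne1$. By (∗∗) choose $\theta\in\Theta$ with $\theta(t)\ne1$; then $\pi_\theta(h)=\theta(t)\ne1$.

Both conditions hold for every $n$, so the Criterion gives Theorem 2. $\square$

## 8. The groups all of whose pointed expansions are finitely based

**Corollary (classification).** For a finite group $G$ the following are equivalent: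

(a) every pointed group with group reduct $G$ has a finite basis of quasi-identities;

(b) $G$ is abelian.

In particular, *every* finite nonabelian group all of whose nilpotent subgroups are abelian yields an example as asked for in Section 1.

*Proof.* (b)$\Rightarrow$(a) is the quoted result on finite pointed abelian groups. For the converse, let $G$ be nonabelian; we find constants without a finite basis.

*Some nilpotent subgroup of $G$ is nonabelian.* Then $G$ with no constants has no finite basis, by Ol'shanskii's theorem. The same is true for $G$ with the constant $1$. Indeed, given a finite basis for $(G,1)$, replace the constant symbol by $1$ in it. A group $H$ satisfying the new list makes $(H,1)$ satisfy the old one, so $(H,1)$ satisfies all quasi-identities of $(G,1)$, and $H$ those of $G$. The new list would be a finite basis for $G$.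

*All nilpotent subgroups of $G$ are abelian.* Then all Sylow subgroups are abelian. We claim that $N_G(P)\ne C_G(P)$ for some Sylow subgroup $P$. Suppose $N_G(P)=C_G(P)$ for all of them. Then $P\leq Z(N_G(P))$, and Burnside's transfer theorem gives, for each prime $p$ dividing $|G|$, a normal $p$-complement $L_p$. The order of $\bigcap_pL_p$ is divisible by no prime divisor of $|G|$, so the intersection is trivial and $G$ embeds in $\prod_pG/L_p$. Each $G/L_p$ is isomorphic to a Sylow $p$-subgroup, hence abelian. So $G$ is abelian, a contradiction. For the $P$ just found, Theorem 2 shows that $G$ with generators of $P$ as constants has no finite basis. This also proves the last claim. $\square$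

## 9. Which constants spoil $S_3$

**Proposition 2.** Let $C\le S_3$ be the subgroup generated by the constants of a pointed group with reduct $S_3$. The pointed group has a finite basis of quasi-identities if and only if $|C|\le2$.

*Proof.* The possible values of $|C|$ are $1,2,3,6$. We keep $a$, $b$, $b^{[\varepsilon]}$ and $\varphi_{\chi,f}$ from Section 2.

**$|C|=1$.** Take a finite basis for the group $S_3$ (Ol'shanskii) together with the identities $c_i=1$. In a pointed group satisfying these, any quasi-identity is equivalent to the one with each $c_i$ replaced by $1$. So all quasi-identities of $(S_3,1,\dots,1)$ follow.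

**$|C|=2$.** This is Proposition 1.

**$|C|=3$.** Every constant is a power of $a$, and some constant is $a$ or $a^{-1}$. In the group $H$ of Theorem 1 interpret each constant as the corresponding power of $c$, which has order $3$. A homomorphism from a subgroup containing $c$ to $S_3$ is then pointed if and only if it maps $c$ to $a$, and the pointed subgroups are those containing $c$. So the proof of Theorem 1 applies.

**$|C|=6$.** We verify the Criterion; the new point is that an involution is now visible to all pointed subgroups. Fix $n\ge1$. Let $T=(\mathbb Z/2)^{n+2}$, $1\ne s\in T$, $X=\{\chi\in\hat T:\chi(s)=-1\}$, and $\chi_0\in X$. Let $V$ be the $\mathbb F_3$-space with basis $\{v_\chi:\chi\in X\}$ and action $t\cdot v_\chi=\chi(t)v_\chi$. Put $H=V\rtimes T$ and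
$$c=\sum_{\chi\in X\setminus\{\chi_0\}}v_\chi ,$$
which is nonzero because $|X|=2^{n+1}\ge2$. As $s$ acts on $V$ by $-1$, it inverts $c$, and $a\mapsto c$, $b\mapsto s$ defines an embedding $S_3\to H$. Interpret the constants of $H$ through it. Since the constants generate $S_3$, a homomorphism to $S_3$ from a subgroup containing the constants is pointed if and only if it sends $c$ to $a$ and $s$ to $b$.

*Condition (i), with $m=v_{\chi_0}$.* Let $\varphi:H\to S_3$ be pointed. Then $\varphi(V)$ is a $3$-group, so $\varphi(V)\le\langle a\rangle$, and $T$ acts on $\langle a\rangle$ through $\varphi$ by a character $\rho$. As in Section 3, $\varphi(v_\chi)=1$ for $\chi\ne\rho$. Since $\varphi(c)=a\ne1$, some $v_\chi$ with $\chi\in X\setminus\{\chi_0\}$ is not killed. So $\rho\in X\setminus\{\chi_0\}$, and $\varphi(v_{\chi_0})=1$.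

*Condition (ii).* Let $K$ be generated by the constants and $n$ elements, with image $T'\ni s$ in $T=H/V$. Then $T'$ is generated by $s$ and $n$ further elements, so $T'\ne T$, and $K\le VT'$. Under $T'$ we have $V=\bigoplus V_\psi$, the sum over the $\psi\in\hat{T'}$ with $\psi(s)=-1$. Each such $\psi$ has $|T/T'|\ge2$ extensions to $T$, all of them in $X$, and at least one differs from $\chi_0$. So $c_\psi\ne0$. If $f:V_\psi\to\mathbb F_3$ is linear with $f(c_\psi)=1$, then $\varphi_{\psi,f}:VT'\to S_3$ sends $c$ to $a$ and $s$ to $b^{[\psi(s)]}=b$, so it is pointed.

Let $1\ne h=vt\in VT'$. If $v\ne0$, choose $\psi$ with $v_\psi\ne0$, and by Lemma 1 choose $f$ with $f(c_\psi)=1$ and $f(v_\psi)\ne0$; then $\varphi_{\psi,f}(h)\ne1$. If $v=0$, then $t\ne1$. Choose $\psi\in\hat{T'}$ with $\psi(s)=\psi(t)=-1$, which is possible whether or not $t=s$, and any $f$ with $f(c_\psi)=1$; then $\varphi_{\psi,f}(h)=b\ne1$. $\square$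

## 10. Simple groups with every element named

One might now suspect that nontrivial constants always spoil a finite nonabelian group. Proposition 1 already refutes this for $S_3$. For simple groups, naming *everything* is harmless.

**Proposition 3.** If $G$ is a finite nonabelian simple group and all its elements are taken as constants, the resulting pointed group has a finite basis of quasi-identities (even of identities).

*Proof.* Let $\mathbf G$ be the pointed group.

**Step 1: the discriminator is a term.** By Maurer–Rhodes (Proc. AMS 16 (1965), 552–554), every finitary function on $G$ is a polynomial of the group $G$. Since all elements are constants, this means that it is a term function of $\mathbf G$. In particular the ternary discriminator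
$$d(x,y,z)=z\ \text{ if } x=y,\qquad d(x,y,z)=x\ \text{ if } x\ne y,$$
is a term function. It satisfies $d(x,x,z)=z$, $d(x,y,y)=x$ and $d(x,y,x)=x$, so it is a Pixley term. Hence the variety $V(\mathbf G)$ generated by $\mathbf G$ is congruence distributive.

**Step 2: a finite basis of identities.** By Baker's theorem (Adv. Math. 24 (1977), 207–243), applied to the finite algebra $\mathbf G$ of finite signature in a congruence distributive variety, $V(\mathbf G)$ is axiomatized by finitely many identities.

**Step 3: the variety is the quasivariety.** By Jónsson's lemma the subdirectly irreducible members of $V(\mathbf G)$ lie in $HS(\mathbf G)$. The only subalgebra of $\mathbf G$ is $\mathbf G$, since all elements are constants. The congruences of $\mathbf G$ are those of the group $G$, so $\mathbf G$ is simple. Hence each (nontrivial) subdirectly irreducible member is isomorphic to $\mathbf G$. By Birkhoff's theorem every member of $V(\mathbf G)$ is a subdirect product of subdirectly irreducible members, so $V(\mathbf G)=ISP(\mathbf G)$, which is the quasivariety generated by $\mathbf G$ (Fact 1). The finite basis of identities of Step 2 is therefore a finite basis of quasi-identities.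 $\square$

So in the Corollary "every pointed expansion" cannot be replaced by "some expansion by nontrivial constants". The group $A_5$ shows both behaviors. With all its elements as constants it is finitely based, by Proposition 3. With generators of a nontrivial Sylow subgroup $P$ as constants it is not, by Theorem 2. Indeed, for $p=2,3,5$ the subgroup $P$ is abelian of order $4,3,5$ and $C_{A_5}(P)=P$, while $N_{A_5}(P)$ is isomorphic to $A_4$, to $S_3$ and to the dihedral group of order $10$, respectively. So $N_{A_5}(P)\ne C_{A_5}(P)$ in each case.
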